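\title{Algebraic components of Fermi surfaces in dimension three}

\begin{abstract}
Let $q$ be a real square-integrable potential that is periodic with respect to a lattice in $\mathbb R^3$. We prove that if, for a single energy $\lambda$, the Fermi surface of $-\Delta+q$ contains a two-dimensional real algebraic surface, then $q$ is constant. The result comes from a statement about the complex Fermi variety: for complex-valued $q$, every irreducible algebraic surface contained in it is a quadric $(k+\beta)^2=\lambda-\hat q(0)$ with $\beta$ in the dual lattice, and for real $q$ such a quadric forces $q$ to be constant. The proof follows the surface to complex infinity, where an averaging argument shows that at most points all Fourier modes except a prescribed few can be eliminated.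
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}

Let $\Gamma\subset\mathbb R^3$ be a lattice of maximal rank, let $\mathbb T=\mathbb R^3/\Gamma$, and let $q\in L^2(\mathbb T)$ be real-valued. The operator $-\Delta+q$ commutes with the translations by $\Gamma$, so one looks for eigenfunctions that are also eigenfunctions of these translations. For each $k\in\mathbb R^3$ the boundary value problem
\begin{equation}\label{eq:bvp}
(-\Delta+q)\psi=\lambda\psi,\qquad \psi(x+\gamma)=e^{ik\cdot\gamma}\psi(x)\quad\text{for all }\gamma\in\Gamma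
\end{equation}
is self-adjoint and has discrete spectrum $\varepsilon_1(k)\le\varepsilon_2(k)\le\cdots$. The \emph{band functions} $\varepsilon_n$ are continuous, and they are periodic with respect to the dual lattice
\[
\Gamma^\#=\{b\in\mathbb R^3:\ b\cdot\gamma\in2\pi\mathbb Z\ \text{ for all }\gamma\in\Gamma\},
\]
because the boundary condition does not change when $k$ is replaced by $k+b$. The \emph{physical Fermi surface} for the energy $\lambda\in\mathbb R$ records which $k$ occur at that energy:
\[
F_{\mathrm{phys},\lambda}(q)=\{k\in\mathbb R^3:\ \varepsilon_n(k)=\lambda\ \text{ for some }n\ge1\}.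
\]

If $q\equiv c$ is constant, the functions $e^{i(k+b)\cdot x}$, $b\in\Gamma^\#$, form a complete system of eigenfunctions with eigenvalues $|k+b|^2+c$, and $F_{\mathrm{phys},\lambda}(q)$ is the union of the spheres $|k+b|^2=\lambda-c$. These spheres intersect one another when $\lambda-c$ is large, so the natural pieces of the Fermi surface are its irreducible algebraic pieces, not its connected components.

\begin{definition}\label{def:component}
An \emph{algebraic component} of $F_{\mathrm{phys},\lambda}(q)$ is a set $X=Z_{\mathbb R}(P)=\{k\in\mathbb R^3:P(k)=0\}$, where $P\in\mathbb R[k_1,k_2,k_3]$ is irreducible, $X$ has real dimension $2$, and $X\subset F_{\mathrm{phys},\lambda}(q)$. It is a \emph{sphere} if $P(k)=|k-c|^2-r^2$ with $c\in\mathbb R^3$ and $r>0$.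
\end{definition}

It is known that $q$ is constant if, for a single real $\lambda$, one component of $F_{\mathrm{phys},\lambda}(q)$ is a sphere, not necessarily centered at a point of $\Gamma^\#$. The problem we solve, taken from \cite{Baettig}, is the conjecture that the same conclusion holds for an arbitrary algebraic component. The conjecture is true. Our proof does not use the result on spheres, and it proves that result again along the way.

\begin{theorem}\label{thm:main}
If $q\in L^2(\mathbb T)$ is real-valued, $\lambda\in\mathbb R$, and $F_{\mathrm{phys},\lambda}(q)$ contains an algebraic component, then $q$ is constant.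
\end{theorem}

A small piece of an algebraic surface is enough.

\begin{theorem}\label{thm:local}
If $q\in L^2(\mathbb T)$ is real-valued and nonconstant and $\lambda\in\mathbb R$, then every semialgebraic subset of $F_{\mathrm{phys},\lambda}(q)$ has dimension at most $1$.
\end{theorem}

\subsection*{The complex Fermi variety}

Both theorems come from a statement about complex $k$. For $u,v\in\mathbb C^3$ we write $u\cdot v=\sum_ju_jv_j$ for the \emph{bilinear} product, $u^2=u\cdot u$, and $|u|$ for the Hermitian norm; $u^2=|u|^2$ for real $u$, and $u$ is called \emph{isotropic} if $u^2=0$. The substitution $\psi=e^{ik\cdot x}u$ turns \eqref{eq:bvp} into $H_ku=\lambda u$, where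
\[
H_k=(-i\nabla+k)^2+q\quad\text{on the Sobolev space }H^2(\mathbb T).
\]
The domain no longer depends on $k$ and the operator is a polynomial in $k$, so it makes sense for $k\in\mathbb C^3$ and for complex-valued $q\in L^2(\mathbb T)$. For $\lambda\in\mathbb C$ the \emph{complex Fermi variety} is
\[
F=F_\lambda(q)=\{k\in\mathbb C^3:\ \ker(H_k-\lambda)\ne0\}.
\]
For real $q$ and $\lambda$ we have $F_{\mathrm{phys},\lambda}(q)=F\cap\mathbb R^3$. The set $F$ is $\Gamma^\#$-periodic, because $e^{-ib\cdot x}H_ke^{ib\cdot x}=H_{k+b}$. In terms of Fourier coefficients, taken with respect to normalized Haar measure on $\mathbb T$, the equation $(H_k-\lambda)u=0$ reads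
\begin{equation}\label{eq:fourier}
N_b(k)\,\hat u(b)+\sum_{b'\in\Gamma^\#}\hat q(b-b')\,\hat u(b')=0\quad(b\in\Gamma^\#),\qquad N_b(k)=(k+b)^2-\lambda .
\end{equation}
For $q=0$ the variety is the union of the \emph{free quadrics} $\{N_b=0\}$. They are irreducible: a factorization of $N_b$ would write its top form $k^2$, a quadratic form of rank $3$, as a product of two linear forms, and such a product has rank at most $2$. By an irreducible algebraic surface in $\mathbb C^3$ we mean the zero set of an irreducible polynomial in $\mathbb C[k_1,k_2,k_3]$.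

\begin{theorem}\label{thm:complex}
Let $q\in L^2(\mathbb T)$ be complex-valued, let $\lambda\in\mathbb C$, and let $Z\subset F_\lambda(q)$ be an irreducible algebraic surface in $\mathbb C^3$.
\begin{itemize}
\item[(a)] $Z=\{k:(k+\beta)^2=\lambda-\hat q(0)\}$ for some $\beta\in\Gamma^\#$.
\item[(b)] If $q$ is real-valued, then $q$ is constant.
\end{itemize}
\end{theorem}

Two examples, not used later, show that the dimension in Theorem~\ref{thm:local} and the reality of $q$ in Theorem~\ref{thm:complex}(b) cannot be dropped.

\begin{example}[algebraic curves occur]\label{ex:cos}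
Let $\Gamma=2\pi\mathbb Z^3$ and $q=\cos x_1$, and let $\epsilon$ be a band function of $-d^2/dx^2+\cos x$. Functions of the form $\phi(x_1)e^{i(k_2x_2+k_3x_3)}$ show that $F_{\mathrm{phys},\lambda}(q)$ contains the set $\{\epsilon(k_1)+k_2^2+k_3^2=\lambda\}$, and so it contains the circle $\{k_1=c,\ k_2^2+k_3^2=\lambda-\epsilon(c)\}$ whenever $\lambda>\epsilon(c)$. On the other hand, the graph of $\epsilon$ over an interval $I$ is never semialgebraic. If it were, then for large $\lambda$ the set $\{k_1\in I,\ \epsilon(k_1)+k_2^2+k_3^2=\lambda\}$ would be semialgebraic, and of dimension $2$ since its projection to the $(k_1,k_2)$-plane has interior; this contradicts Theorem~\ref{thm:local}.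
\end{example}

\begin{example}[reality is needed]\label{ex:complex}
Let $q=e^{ib\cdot x}$ with $b\in\Gamma^\#\setminus\{0\}$. Then $F_\lambda(q)=F_\lambda(0)$, although $q$ is not constant. Indeed, \eqref{eq:fourier} decouples along the chains $b'+\mathbb Zb$; with $u_n=\hat u(b'+nb)$ and $N_n=N_{b'+nb}(k)$ it reads $N_nu_n+u_{n-1}=0$, and $|N_n|\to\infty$ as $|n|\to\infty$. If no $N_n$ vanishes and $u_m\ne0$, then $u_{n-1}=-N_nu_n$ gives $|u_n|\to\infty$ as $n\to-\infty$, which is impossible for $u\in L^2$. If some $N_n$ vanishes, take the largest such $n$ and put $u_j=0$ for $j<n$, $u_n=1$, and $u_j=-u_{j-1}/N_j$ for $j>n$; this sequence solves the equation and decays faster than exponentially, so it gives a solution in $H^2$.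
\end{example}

\subsection*{Why one expects the result, and the plan of the proof}

A real algebraic surface may be compact, but its complexification $Z$ is unbounded, and $Z\subset F$ because the eigenvalue condition depends holomorphically on $k$. For large complex $k$ the diagonal entries $N_b(k)$ in \eqref{eq:fourier} are typically large, the potential is a small perturbation, and $F$ should stay close to the union of the free quadrics. An algebraic surface in $F$ should therefore be asymptotic to a free quadric, and a polynomial has too little freedom to be asymptotic to a quadric to high order without being one.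

The difficulty is that about $S^3$ free quadrics can reach the region $|k|\sim S$, so no open region of fixed relative size avoids all of them but one. The remedy is to average. Section~\ref{sec:schur} shows that modes $b$ for which $\sum|N_b(k)|^{-2}$ is small can be eliminated from \eqref{eq:fourier}, and Section~\ref{sec:average} shows that this sum is small at \emph{most} points of a suitable complex disk or bidisk; the simplest case, a line with real direction, is worked out in Example~\ref{ex:line}. Section~\ref{sec:branches} applies this to holomorphic branches of $F$ at infinity. Each branch agrees with one free quadric to first order, and it is determined by this quadric and its directions at infinity. Section~\ref{sec:quadric} deduces Theorem~\ref{thm:complex}(a). In Section~\ref{sec:hill} we move along a free quadric in a direction that keeps a whole line of modes resonant; the limit is a one-dimensional periodic operator whose spectrum is that of the free operator, and this gives Theorem~\ref{thm:complex}(b). Section~\ref{sec:real} passes from real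 to complex surfaces and proves Theorems~\ref{thm:main} and~\ref{thm:local}.

\section{Eliminating nonresonant modes}\label{sec:schur}

Throughout Sections~\ref{sec:schur}--\ref{sec:quadric}, $q\in L^2(\mathbb T)$ may be complex-valued and $\lambda\in\mathbb C$. We put $Q=\max(1,\|q\|)$, where $\|\cdot\|$ and $\langle\cdot,\cdot\rangle$ are the norm and inner product of $L^2=L^2(\mathbb T)$. The functions $e^{ib\cdot x}$, $b\in\Gamma^\#$, which we call \emph{modes}, form an orthonormal basis of $L^2$, and $H^2=H^2(\mathbb T)$ consists of the $u$ with $\sum_b(1+|b|^2)^2|\hat u(b)|^2<\infty$. The letter $S\ge2$ denotes a large parameter, and $C$ denotes constants that do not depend on $S$ or on the lattice vector $b$ under consideration. A ball of radius $R\ge1$ contains at most $CR^3$ points of $\Gamma^\#$, and summation over dyadic shells gives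
\begin{equation}\label{eq:sums}
\sum_{|b|\le R}(1+|b|)^{-2}\le CR,\qquad\sum_{|b|>R}|b|^{-4}\le\frac CR\qquad(R\ge1).
\end{equation}
By the Cauchy--Schwarz inequality and the second bound, $\|u\|_\infty\le\sum_b|\hat u(b)|\le CR^{3/2}\|u\|+CR^{-1/2}\|\Delta u\|$. Hence $qu\in L^2$ for $u\in H^2$, and multiplication by $q$ is $\Delta$-bounded with arbitrarily small relative bound. For real $q$ and $k$ the Kato--Rellich theorem then shows that $H_k$ is self-adjoint on $H^2$; this is the operator meant in \eqref{eq:bvp}.

Modes that are much larger than $k$ are never resonant. Given $C_0>0$ there are $M\ge1$ and $C$, depending only on $C_0$ and $\lambda$, such that for all $S\ge1$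
\begin{equation}\label{eq:far}
|k|\le C_0S\ \Longrightarrow\ |N_b(k)|\ge\tfrac12|b|^2\ \text{ if }|b|\ge MS,\qquad|N_b(k)|\le CS^2\ \text{ if }|b|\le MS .
\end{equation}
Indeed, $|N_b(k)-|b|^2|\le2C_0S|b|+(C_0^2+|\lambda|)S^2$, which is at most $\bigl(2C_0M^{-1}+(C_0^2+|\lambda|)M^{-2}\bigr)|b|^2$ when $|b|\ge MS$.

Let $\mathcal N=\mathcal N(k)$ be the diagonal operator with entries $N_b(k)$, so that $H_k-\lambda=\mathcal N+q$. For $\Lambda\subset\Gamma^\#$ let $\Pi$ be the orthogonal projection onto the modes in $\Lambda$, let $\Pi^c=1-\Pi$, and put, with $1/0=\infty$,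
\[
h_\Lambda(k)=\sum_{b\notin\Lambda}|N_b(k)|^{-2}\in[0,\infty],\qquad h=h_\emptyset,\qquad h_0=h_{\{0\}} .
\]
The number $h_\Lambda(k)$ is small when $k$ is far, in an $\ell^2$ sense, from all free quadrics with $b\notin\Lambda$. If $h_\Lambda(k)<\infty$, then no $N_b(k)$ with $b\notin\Lambda$ vanishes, and $N_b(k)/|b|^2\to1$, so $\mathcal N$ maps $\Pi^cH^2$ bijectively onto $\Pi^cL^2$; we write $\mathcal N^{-1}$ for the inverse. The operator $q\mathcal N^{-1}\Pi^c$ has matrix entries $\hat q(b-b')/N_{b'}(k)$, $b\in\Gamma^\#$, $b'\notin\Lambda$. Summing their squared moduli first over $b$ gives the Hilbert--Schmidt norm, which dominates the operator norm: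
\begin{equation}\label{eq:HS}
\|q\mathcal N^{-1}\Pi^c\|\le\|q\mathcal N^{-1}\Pi^c\|_{\mathrm{HS}}=\|q\|\,h_\Lambda(k)^{1/2}\le Q\,h_\Lambda(k)^{1/2}.
\end{equation}
This identity is the reason for the definition of $h_\Lambda$, and it is the form in which the hypothesis $q\in L^2$ enters the proof.

\begin{lemma}\label{lem:nonres}
If $k\in F$, then $h(k)\ge Q^{-2}$.
\end{lemma}

\begin{proof}
Suppose $Q^2h(k)<1$ and $(\mathcal N+q)u=0$ with $u\in H^2$. Then $f=\mathcal Nu$ satisfies $(1+q\mathcal N^{-1})f=0$, and $\|q\mathcal N^{-1}\|<1$ by \eqref{eq:HS} with $\Lambda=\emptyset$. So $f=0$ and $u=0$.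
\end{proof}

When only the modes outside $\Lambda$ are nonresonant, we solve for them and obtain an equation for the modes in $\Lambda$. This is the Schur complement, or Feshbach reduction.

\begin{lemma}\label{lem:schur}
Let $\Lambda\subset\Gamma^\#$ and $k\in\mathbb C^3$ satisfy $Qh_\Lambda(k)^{1/2}\le\frac14$. Then $K=\Pi^cq\mathcal N^{-1}\Pi^c$ has norm at most $\frac14$ on $\Pi^cL^2$. For $v\in\Pi H^2$ put $G(k)v=-\Pi q\mathcal N^{-1}(1+K)^{-1}\Pi^c(qv)$.
\begin{itemize}
\item[(a)] $k\in F$ if and only if there is $v\in\Pi H^2$, $v\ne0$, with $\mathcal Nv+\Pi(qv)+G(k)v=0$.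
\item[(b)] $\|G(k)v\|\le\frac43Q\,h_\Lambda(k)^{1/2}\|qv\|$.
\item[(c)] If $k=k(\zeta)$ is holomorphic on an open set $U\subset\mathbb C^n$ and the hypothesis holds at each $k(\zeta)$, then $\zeta\mapsto G(k(\zeta))v$ is holomorphic on $U$ for each $v\in\Pi H^2$.
\end{itemize}
\end{lemma}

\begin{proof}
The bound on $K$ follows from \eqref{eq:HS}; it gives $\|(1+K)^{-1}\|\le\frac43$, and a second use of \eqref{eq:HS} gives (b).

(a) Write $u\in H^2$ as $u=v+\mathcal N^{-1}f$ with $v=\Pi u$ and $f=\mathcal N\Pi^cu\in\Pi^cL^2$. Applying $\Pi^c$ and $\Pi$ to $(\mathcal N+q)u=0$ shows that this equation is equivalent to the pair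
\[
(1+K)f=-\Pi^c(qv),\qquad\mathcal Nv+\Pi(qv)+\Pi q\mathcal N^{-1}f=0 .
\]
The first equation determines $f$ from $v$, with $f=0$ if $v=0$, and inserting $f$ into the second gives the equation in (a). So a solution $u\ne0$ gives a solution $v\neq0$. Conversely, a solution $v\ne0$ defines $f\in\Pi^cL^2$ by the first equation, and $u=v+\mathcal N^{-1}f\in H^2$ is a nonzero solution of $(\mathcal N+q)u=0$.

(c) The operator $B(\zeta)=q\mathcal N^{-1}\Pi^c$ has holomorphic matrix entries and norm at most $\frac14$. Hence $\langle\phi,B(\zeta)\psi\rangle$ is holomorphic for trigonometric polynomials $\phi,\psi$ and, as a uniform limit, for all $\phi,\psi\in L^2$; a weakly holomorphic operator function is holomorphic in norm. The Neumann series for $(1+K)^{-1}$ converges uniformly, so it is holomorphic as well.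
\end{proof}

\begin{corollary}[one resonant mode]\label{cor:one}
Suppose $Qh_0(k)^{1/2}\le\frac14$. Then $k\in F$ if and only if $N_0(k)+g(k)=0$, where $g(k)=\hat q(0)+\langle1,G(k)1\rangle$ satisfies
\[
|g(k)-\hat q(0)|\le\tfrac43Q^2h_0(k)^{1/2},\qquad|g(k)|\le2Q .
\]
In the situation of Lemma~\ref{lem:schur}(c), $g(k(\zeta))$ is holomorphic.
\end{corollary}

\begin{proof}
Take $\Lambda=\{0\}$; then $\Pi H^2$ is spanned by $v=1$, and $\|qv\|\le Q$. The first bound is Lemma~\ref{lem:schur}(b). It is at most $Q/3$, and $|\hat q(0)|\le Q$.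
\end{proof}

\begin{corollary}[$F$ is analytic]\label{cor:analytic}
For every bounded open set $U\subset\mathbb C^3$ there is a holomorphic function $\mathcal D_U$ on $U$ with $F\cap U=\{\mathcal D_U=0\}$. In particular $F$ is closed.
\end{corollary}

\begin{proof}
Let $\Lambda=\{b:|b|\le R\}$. By \eqref{eq:far} with $S=1$ and by \eqref{eq:sums}, $h_\Lambda\le4\sum_{|b|>R}|b|^{-4}\le(4Q)^{-2}$ on $U$ if $R$ is large. Then $\mathcal N+\Pi q+G(k)$ is a holomorphic family of operators on the finite-dimensional space $\Pi H^2$; let $\mathcal D_U$ be its determinant.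
\end{proof}

\section{Averaging over disks}\label{sec:average}

To use these lemmas we need points of a given surface at which $h_\Lambda$ is small. We find them by showing that the average of $\min(1,h_\Lambda)$ over a piece of the surface is small. A single term $|N_b|^{-2}$ has small truncated average if $N_b$ is large, and also if $N_b$ vanishes somewhere but moves quickly through $0$. In what follows $\Omega$ is a disk in $\mathbb C$ or a bidisk (a product of two disks) in $\mathbb C^2$, with radii at most $1$, and integrals are taken with respect to Lebesgue measure.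

\begin{definition}\label{def:nondeg}
Let $A>0$. A holomorphic function $f$ on $\Omega$ is \emph{$A$-nondegenerate} if
\begin{itemize}
\item[(i)] $|f|\ge A$ on $\Omega$, or
\item[(ii)] there are a coordinate derivative $\partial$ and $a\in\mathbb C$ with $|a|\ge A$ and $|\partial f-a|\le|a|/2$ on $\Omega$.
\end{itemize}
\end{definition}

Such a function is also $A'$-nondegenerate for $0<A'\le A$, and (ii) is not affected by adding a constant to $f$.

\begin{lemma}\label{lem:area}
If $f$ is $A$-nondegenerate and $|f|\le L$ on $\Omega$, then $\int_\Omega\min(1,|f|^{-2})\le CA^{-2}(1+\log^+L)$ with an absolute constant $C$.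
\end{lemma}

\begin{proof}
In case (i) the integral is at most $\pi^2A^{-2}$. In case (ii) fix the other variable, if there is one, and regard $f$ as a function on a disk. For $u,v$ in the disk, $f(u)-f(v)=(u-v)\int_0^1f'(v+s(u-v))\,ds$, and the integral lies within $|a|/2$ of $a$. So $f$ is injective, and $|f'|\ge|a|/2$. The change of variables $w=f(u)$, with Jacobian $|f'|^2$, bounds the integral over the disk by
\[
\frac4{|a|^2}\int_{|w|\le L}\min(1,|w|^{-2})\le\frac4{A^2}\,(\pi+2\pi\log^+L).
\]
Integration over the other variable contributes a factor at most $\pi$.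
\end{proof}

\begin{proposition}[averaging]\label{prop:average}
Let $C_0>0$, let $M$ be as in \eqref{eq:far}, and let $\Lambda\subset\Gamma^\#$. Let $S\geq 2$ and let $k_S:\Omega\to\mathbb C^3$ be holomorphic with $|k_S|\le C_0S$. Suppose that for each $b\notin\Lambda$ with $|b|\le MS$ the function $f_b=N_b\circ k_S$ is $A_b$-nondegenerate. Then
\[
\int_\Omega\min\bigl(1,h_\Lambda(k_S)\bigr)\le C\log S\sum_{b\notin\Lambda,\ |b|\le MS}A_b^{-2}+\frac CS,
\]
where $C$ depends only on $C_0$, $\lambda$ and $\Gamma$.
\end{proposition}

\begin{proof}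
For $x_b\ge0$ we have $\min(1,\sum_bx_b)\le\sum_b\min(1,x_b)$. For $|b|\le MS$ use Lemma~\ref{lem:area} with $L=CS^2$ from \eqref{eq:far}. For $|b|>MS$ use $|f_b|^{-2}\le4|b|^{-4}$ and \eqref{eq:sums}.
\end{proof}

If $\Lambda=\emptyset$ and $k_S(\Omega)\subset F$, the left side is at least $Q^{-2}|\Omega|$ by Lemma~\ref{lem:nonres} and $Q\ge1$. So a family of disks in $F$ cannot exist if the right side tends to $0$. Here is the simplest instance.

\begin{example}[lines with real direction]\label{ex:line}
\emph{$F$ contains no complex line $\{k_0+sn:s\in\mathbb C\}$ with $k_0\in\mathbb C^3$ and $n$ a real unit vector.} In particular no plane is an algebraic component, once we know that its complexification would lie in $F$ (Section~\ref{sec:real}). Put $k_S(\sigma)=k_0+S\sigma n$ on the disk $\Omega=\{|\sigma-i|<\frac14\}$. Then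
\[
\partial_\sigma f_b=2Sn\cdot(k_0+S\sigma n+b)=a+2S^2(\sigma-i)+2S\,n\cdot k_0,\qquad a=2S(iS+n\cdot b).
\]
Since $n\cdot b$ is real, $|a|\ge2S^2$ for \emph{every} $b$, and $|\partial_\sigma f_b-a|\le\frac12S^2+2S|k_0|\le|a|/2$ for large $S$. So every $f_b$ is $2S^2$-nondegenerate. Each $f_b$ may well vanish in $\Omega$, but it is of size at most $1$ only on a set of area $O(S^{-4})$, and there are only $O(S^3)$ modes with $|b|\le MS$. Proposition~\ref{prop:average} gives $\int_\Omega\min(1,h(k_S))\le CS^{-1}\log S\to0$, so $k_S(\Omega)\not\subset F$ for large $S$. The gain $S^3\cdot S^{-4}$ is where the dimension three enters: with $S^4$ modes the bound would not tend to $0$.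
\end{example}

The same count will exclude every nonisotropic direction at infinity. To see what happens in isotropic directions, consider a quadric $Z=\{(k+w)^2=\rho\}$ with $w\in\mathbb C^3$. On $Z$,
\[
N_b(k)=2(b-w)\cdot k+|b|^2-w^2+\rho-\lambda
\]
is affine in $k$. For $k\approx S\sigma\kappa$ with $\kappa$ isotropic its $\sigma$-derivative is about $2S(b-w)\cdot\kappa$, so the best we can hope for is $A_b\sim S(1+|b|)$. This still suffices, because $\sum_{|b|\le MS}S^{-2}(1+|b|)^{-2}\le C/S$ by \eqref{eq:sums}. There are two obstructions. First, if $w\in\Gamma^\#$, then $N_w$ is constant on $Z$; this mode cannot be removed, and for that reason free quadrics can lie in $F$. Second, write $\kappa=\xi+i\eta$ with $\xi,\eta$ real. Isotropy means $|\xi|=|\eta|$ and $\xi\cdot\eta=0$, so $|b\cdot\kappa|$ is proportional to the distance from $b$ to the real axis $\mathbb R\,\xi\times\eta$, and it is much smaller than $|b|$ for the modes near that axis. In Section~\ref{sec:branches} we remove these modes by letting $\kappa$ depend on a second variable $z$, which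 turns the axis; this needs a surface and not just a curve. In Section~\ref{sec:hill} we do the opposite: we place the axis along a lattice line and keep the modes on it.

\section{Branches of $F$ at infinity}\label{sec:branches}

Fix a basis $e_0,e_1,e_2$ of $\mathbb C^3$ with coordinates $k=s_0e_0+s_1e_1+s_2e_2$, an integer $d\ge1$, and $z_0\in\mathbb C$. Near the plane at infinity we use the coordinates $1/s_0$, $z=s_1/s_0$, $y=s_2/s_0$. A surface need not be a graph over $(1/s_0,z)$, but for algebraic surfaces it becomes a union of graphs after the substitution $1/s_0=\tau^d$ (Section~\ref{sec:quadric}).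

\begin{definition}\label{def:branch}
A \emph{branch} is a function $y(\tau,z)$, holomorphic near $(0,z_0)$, such that with
\[
\kappa(\tau,z)=e_0+ze_1+y(\tau,z)e_2
\]
we have $\tau^{-d}\kappa(\tau,z)\in F$ for all $(\tau,z)$ near $(0,z_0)$ with $\tau\ne0$. We put $\kappa_0(z)=\kappa(0,z)$ and $\kappa_0'=d\kappa_0/dz$.
\end{definition}

The curve $\kappa_0$ consists of the directions in which the branch goes to infinity. The vectors $\kappa_0(z)$ and $\kappa_0'(z)$ are linearly independent, since their $(s_0,s_1)$-coordinates are $(1,z)$ and $(0,1)$. If the branch lies on the quadric $(k+\beta)^2=\rho$, multiplication by $\tau^{2d}$ gives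
\begin{equation}\label{eq:modelbranch}
\kappa^2+2\tau^d\beta\cdot\kappa=(\rho-\beta^2)\tau^{2d}.
\end{equation}
We show that every branch satisfies this relation modulo $\tau^{d+1}$ for some $\beta\in\Gamma^\#$, and that $\kappa_0$ and $\beta$ determine the branch.

\subsection*{Rescaled bidisks}

Fix $r_0\in(0,\frac14]$ such that $y$ is holomorphic and bounded, and $\tau^{-d}\kappa\in F$ for $\tau\ne0$, on $\{|\tau|<r_0\}\times\{|z-z_0|<3r_0\}$. By Cauchy's estimates, a bounded holomorphic function on this set differs from its Taylor polynomial of degree $j-1$ in $\tau$ by $O(|\tau|^j)$, uniformly for $|\tau|\le r_0/2$. Let $|\sigma_1|=1$ and $|z_1-z_0|<r_0$, and for $0<r\le r_0$ put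
\[
\Omega^*=\{|\sigma-\sigma_1|<\tfrac12\}\times\{|z-z_0|<3r_0\},\qquad\Omega_r=\{|\sigma-\sigma_1|<r\}\times\{|z-z_1|<r\}.
\]
Around each point of $\Omega_r$ the coordinate disks of radius $r_0$ lie in $\Omega^*$, so
\begin{equation}\label{eq:cauchy}
\sup_{\Omega_r}|\partial\phi|\le r_0^{-1}\sup_{\Omega^*}|\phi|\qquad(\phi\text{ holomorphic on }\Omega^*,\ \partial=\partial_\sigma\text{ or }\partial_z).
\end{equation}
Fix a holomorphic determination of $\sigma^{-1/d}$ on $|\sigma-\sigma_1|<\frac12$, the principal one if $\sigma_1=1$, and put $\tau_S(\sigma)=S^{-1/d}\sigma^{-1/d}$. Then $\tau_S^{-d}=S\sigma$ and $|\tau_S|\le2S^{-1/d}$. For large $S$ define on $\Omega^*$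
\[
k_S(\sigma,z)=S\sigma\,\kappa(\tau_S(\sigma),z)\in F,\qquad f_b=N_b\circ k_S=k_S^2+2b\cdot k_S+|b|^2-\lambda .
\]
Uniformly on $\Omega^*$,
\begin{equation}\label{eq:kS}
S^{-1}k_S=\sigma\kappa_0(z)+O(S^{-1/d}),\qquad|k_S|\le C_0S,
\end{equation}
with $C_0$ independent of $\sigma_1$ and $z_1$; let $M$ be the constant of \eqref{eq:far}. In every argument below the choices are made in this order: $\sigma_1$ and $z_1$, then auxiliary constants, then $r$, which stays fixed while $S\to\infty$.

\begin{lemma}\label{lem:principle}
Let $\Lambda\subset\Gamma^\#$, $c>0$, $0<r\le r_0$. Suppose that for all large $S$ and all $b\notin\Lambda$ with $|b|\le MS$ the function $f_b$ is $cS(1+|b|)$-nondegenerate on $\Omega_r$. Then $\int_{\Omega_r}\min(1,h_\Lambda(k_S))\to0$ as $S\to\infty$. For $\Lambda=\emptyset$ the hypothesis cannot hold.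
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:average} and \eqref{eq:sums} the integral is at most $CS^{-1}\log S$. For $\Lambda=\emptyset$ it is at least $Q^{-2}|\Omega_r|$ by Lemma~\ref{lem:nonres}.
\end{proof}

We verify nondegeneracy for infinitely many $f_b$ at once by rescaling them so that they approach a compact family of limit functions.

\begin{lemma}\label{lem:stable}
Let $\mathcal K$ be a compact space and let $G_\xi$, $\xi\in\mathcal K$, be holomorphic functions on $\Omega^*$ such that $G_\xi(\sigma,z)$ is continuous on $\mathcal K\times\Omega^*$.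
\begin{itemize}
\item[(a)] Suppose that for each $\xi$ the numbers $G_\xi,\partial_\sigma G_\xi,\partial_zG_\xi$ at $(\sigma_1,z_1)$ are not all zero. Then there are $\mu>0$ and $r_1\in(0,r_0]$ with the following property: if $r\le r_1$, $s>0$, $\xi\in\mathcal K$, and $f$ is holomorphic on $\Omega^*$ with $|s^{-1}f-G_\xi|\le\mu r_0$, then $f$ is $2\mu s$-nondegenerate on $\Omega_r$.
\item[(b)] If for each $\xi$ the numbers $\partial_\sigma G_\xi,\partial_zG_\xi$ at $(\sigma_1,z_1)$ are not both zero, then $\mu$ and $r_1$ can be chosen so that the conclusion holds for $f+c$, for every constant $c\in\mathbb C$.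
\end{itemize}
\end{lemma}

\begin{proof}
By Cauchy's integral formula the derivatives of $G_\xi$ are also continuous on $\mathcal K\times\Omega^*$. In (a) let $4\mu>0$ be the minimum over $\xi$ of the largest modulus of the three numbers, and choose $r_1$ so that on $\Omega_{r_1}$ the functions $G_\xi,\partial_\sigma G_\xi,\partial_zG_\xi$ stay within $\mu$ of their values at $(\sigma_1,z_1)$, for all $\xi$. By \eqref{eq:cauchy}, $\phi=s^{-1}f$ and its two derivatives stay on $\Omega_r$ within $2\mu$ of these values. If $|G_\xi(\sigma_1,z_1)|\ge4\mu$, then $|\phi|\ge2\mu$ on $\Omega_r$. Otherwise $a=\partial G_\xi(\sigma_1,z_1)$ has modulus at least $4\mu$ for one of the derivatives, and $|\partial\phi-a|\le2\mu\le|a|/2$. In (b) define $\mu$ by the two derivatives only; then alternative (ii) always holds, and it is insensitive to constants.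
\end{proof}

\subsection*{The directions at infinity are isotropic}

\begin{proposition}\label{prop:isotropic}
For every branch, $\kappa_0(z)^2\equiv0$.
\end{proposition}

\begin{proof}
Otherwise choose $z_1$ with $\kappa_0(z_1)^2\ne0$, and then $\sigma_1$ with $|\sigma_1|=1$ and $\sigma_1^2\kappa_0(z_1)^2<0$; this is the analogue of the choice $\sigma\approx i$ in Example~\ref{ex:line}. For $\xi\in\mathcal K=\{\xi\in\mathbb R^3:|\xi|\le M\}$ let $G_\xi(\sigma,z)=(\sigma\kappa_0(z)+\xi)^2$. With $\kappa_1=\kappa_0(z_1)$,
\[
G_\xi(\sigma,z_1)=\kappa_1^2\,\sigma^2+2(\xi\cdot\kappa_1)\,\sigma+|\xi|^2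
\]
is a quadratic polynomial in $\sigma$ whose roots have product $|\xi|^2/\kappa_1^2$. If $G_\xi$ and $\partial_\sigma G_\xi$ both vanished at $(\sigma_1,z_1)$, then $\sigma_1$ would be a double root, so $\sigma_1^2\kappa_1^2=|\xi|^2\ge0$, contrary to the choice of $\sigma_1$. Thus Lemma~\ref{lem:stable}(a) applies. For $|b|\le MS$ put $\xi=b/S\in\mathcal K$. By \eqref{eq:kS},
\[
S^{-2}f_b=(S^{-1}k_S+\xi)^2-\lambda S^{-2}=G_\xi+O(S^{-1/d})
\]
uniformly in $b$ and on $\Omega^*$. So for $r=r_1$ and large $S$ each $f_b$ is $2\mu S^2$-nondegenerate on $\Omega_r$. Since $1+|b|\le(1+M)S$, this contradicts Lemma~\ref{lem:principle} with $\Lambda=\emptyset$.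
\end{proof}

Differentiating $\kappa_0^2\equiv0$ gives $\kappa_0\cdot\kappa_0'\equiv0$. The space of $u\in\mathbb C^3$ orthogonal to the independent vectors $\kappa_0(z)$, $\kappa_0'(z)$ is one-dimensional and contains $\kappa_0(z)$, so
\begin{equation}\label{eq:annih}
\{u\in\mathbb C^3:\ u\cdot\kappa_0(z)=u\cdot\kappa_0'(z)=0\}=\mathbb C\kappa_0(z).
\end{equation}
A nonzero real vector $n$ is not isotropic and hence not in this space:
\begin{equation}\label{eq:factN}
\bigl(n\cdot\kappa_0(z),\,n\cdot\kappa_0'(z)\bigr)\ne(0,0)\quad\text{for all $z$ and all }n\in\mathbb R^3\setminus\{0\};\quad\text{in particular }n\cdot\kappa_0\not\equiv0 .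
\end{equation}
This is the precise sense in which varying $z$ turns the axis described in Section~\ref{sec:average}. From now on $\sigma_1=1$.

\subsection*{The type of a branch}

Since $\kappa_0$ is isotropic, $k_S^2$ is of smaller order than $S^2$. For modes that are not too small, the term $2b\cdot k_S$, of order $S|b|$, then dominates the derivatives of $f_b$.

\begin{lemma}\label{lem:large}
Let $\alpha\ge1$ and suppose $|k_S^2|\le C_1S^\alpha$ on $\Omega^*$ for large $S$. For each $z_1$ there are $M_1\ge1$, $\mu>0$ and $r_1>0$ such that for $r\le r_1$ and large $S$ every $f_b$ with $|b|\ge M_1S^{\alpha-1}$ is $\mu S(1+|b|)$-nondegenerate on $\Omega_r$.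
\end{lemma}

\begin{proof}
Let $\mathcal K$ be the unit sphere of $\mathbb R^3$ and $G_n=2\sigma\,n\cdot\kappa_0(z)$. At $(1,z_1)$ the derivatives are $2n\cdot\kappa_0(z_1)$ and $2n\cdot\kappa_0'(z_1)$, not both zero by \eqref{eq:factN}. Let $\mu,r_1$ be as in Lemma~\ref{lem:stable}(b), and let $M_1=\max(1,2C_1/(\mu r_0))$. For $|b|\ge M_1S^{\alpha-1}$ put $n=b/|b|$, $f=k_S^2+2b\cdot k_S$ and $s=S|b|$. By \eqref{eq:kS},
\[
|s^{-1}f-G_n|\le\frac{C_1S^{\alpha-1}}{|b|}+CS^{-1/d}\le\frac{\mu r_0}2+CS^{-1/d}\le\mu r_0
\]
for large $S$. So $f_b=f+|b|^2-\lambda$ is $2\mu S|b|$-nondegenerate, and $2|b|\ge1+|b|$ because $|b|\ge1$.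
\end{proof}

It remains to treat the small modes, for which $k_S^2$ and $2b\cdot k_S$ are comparable. Expand
\begin{equation}\label{eq:cj}
\kappa(\tau,z)^2=\sum_{j\ge1}c_j(z)\tau^j,\qquad\text{so that}\qquad k_S^2=\sum_{j\ge1}c_j(z)\,(S\sigma)^{2-j/d}.
\end{equation}
A term $c_j(S\sigma)^{2-j/d}$ can cancel against $2b\cdot k_S\approx2S\sigma\,b\cdot\kappa_0$ for all $\sigma$ only if the powers of $\sigma$ agree, that is, if $j=d$. The next two lemmas treat $j<d$ and $j=d$.

\begin{lemma}\label{lem:step1}
For every branch, $c_j\equiv0$ for $j<d$.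
\end{lemma}

\begin{proof}
Otherwise let $j<d$ be the least index with $c_j\not\equiv0$, put $\alpha=2-j/d\in(1,2)$, and choose $z_1$ with $c_j(z_1)\ne0$. Then $S^{-\alpha}k_S^2=\sigma^\alpha c_j(z)+O(S^{-1/d})$ on $\Omega^*$, and Lemma~\ref{lem:large} treats the modes with $|b|\ge M_1S^{\alpha-1}$. For the others put $\xi=S^{1-\alpha}b\in\mathcal K=\{\xi\in\mathbb R^3:|\xi|\le M_1\}$ and $G_\xi=\sigma^\alpha c_j(z)+2\sigma\,\xi\cdot\kappa_0(z)$. Then
\[
S^{-\alpha}f_b=S^{-\alpha}k_S^2+2\xi\cdot S^{-1}k_S+S^{\alpha-2}|\xi|^2-\lambda S^{-\alpha},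
\]
and this differs from $G_\xi$ by $O(S^{-1/d})+O(S^{\alpha-2})+O(S^{-\alpha})\to0$, uniformly in $b$. At $(1,z_1)$ we have $\partial_\sigma G_\xi-G_\xi=(\alpha-1)c_j(z_1)\ne0$, so $G_\xi$ and $\partial_\sigma G_\xi$ do not both vanish. By Lemma~\ref{lem:stable}(a) these $f_b$ are $cS^\alpha$-nondegenerate on $\Omega_r$ for some $c>0$, small $r$ and large $S$, and $S(1+|b|)\le(1+M_1)S^\alpha$. Together, the two ranges contradict Lemma~\ref{lem:principle} with $\Lambda=\emptyset$.
\end{proof}

\begin{lemma}\label{lem:step2}
Let $\Lambda\subset\Gamma^\#$ and suppose $c_d+2b\cdot\kappa_0\not\equiv0$ for each $b\notin\Lambda$. Then for all $z_1$ outside a countable set and all sufficiently small $r$, $\int_{\Omega_r}\min(1,h_\Lambda(k_S))\to0$ as $S\to\infty$. For $\Lambda=\emptyset$ the hypothesis cannot hold.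
\end{lemma}

\begin{proof}
Each of the countably many functions $c_d+2b\cdot\kappa_0$, $b\notin\Lambda$, has countably many zeros; let $z_1$ avoid them all. By Lemma~\ref{lem:step1}, $S^{-1}k_S^2=\sigma c_d(z)+O(S^{-1/d})$, so Lemma~\ref{lem:large} with $\alpha=1$ treats the modes with $|b|\ge M_1$. For $b$ in the finite set $\mathcal K=\{b\notin\Lambda:|b|<M_1\}$ put $G_b=\sigma\,(c_d(z)+2b\cdot\kappa_0(z))$. Then $G_b(1,z_1)\ne0$ and $S^{-1}f_b=G_b+O(S^{-1/d})$, so by Lemma~\ref{lem:stable}(a) these $f_b$ are $cS$-nondegenerate, and $1+|b|\le1+M_1$. Lemma~\ref{lem:principle} gives both assertions.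
\end{proof}

\begin{proposition}\label{prop:type}
For every branch there is a unique $\beta\in\Gamma^\#$ with $\kappa^2+2\tau^d\beta\cdot\kappa=O(\tau^{d+1})$ near $(0,z_0)$.
\end{proposition}

We call $\beta$ the \emph{type} of the branch. By \eqref{eq:modelbranch}, and since $2d\ge d+1$, a branch on a free quadric $\{N_\beta=0\}$ has type $\beta$.

\begin{proof}
By Lemma~\ref{lem:step1}, for any $b$ the expansion of $\kappa^2+2\tau^db\cdot\kappa$ begins with $(c_d+2b\cdot\kappa_0)\tau^d$. By Lemma~\ref{lem:step2} with $\Lambda=\emptyset$ this coefficient vanishes identically for some $b=\beta$. If it vanishes for $\beta_1$ and $\beta_2$, then $(\beta_1-\beta_2)\cdot\kappa_0\equiv0$, and $\beta_1=\beta_2$ by \eqref{eq:factN}.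
\end{proof}

Periodicity of $F$ lets us move any branch to type $0$. A translation changes the coordinates $(\tau,z)$, so the new branch has to be reparametrized.

\begin{lemma}\label{lem:translate}
For $\beta=\beta_0e_0+\beta_1e_1+\beta_2e_2\in\Gamma^\#$ the map
\[
\Theta_\beta(\tau,z)=(\tilde\tau,\tilde z)=\Bigl(\tau(1+\beta_0\tau^d)^{-1/d},\ \frac{z+\beta_1\tau^d}{1+\beta_0\tau^d}\Bigr)
\]
is biholomorphic near $(0,z_0)$ and fixes $\{\tau=0\}$ pointwise. If $y$ is a branch of type $\beta$, then $\tilde y$, defined by $\tilde y\circ\Theta_\beta=(y+\beta_2\tau^d)/(1+\beta_0\tau^d)$, is a branch of type $0$ with the same $\kappa_0$, and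
\begin{equation}\label{eq:translate}
\tau^{-d}\kappa(\tau,z)+\beta=\tilde\tau^{-d}\tilde\kappa(\tilde\tau,\tilde z),\qquad\tilde\kappa=e_0+\tilde ze_1+\tilde ye_2 .
\end{equation}
\end{lemma}

\begin{proof}
For $\tau=0$ we have $\tilde\tau=0$ and $\tilde z=z$. At $(0,z_0)$ we have $\partial_\tau\tilde\tau=1$, $\partial_z\tilde\tau=0$, $\partial_z\tilde z=1$, so the Jacobian determinant is $1$. The left side of \eqref{eq:translate} has coordinates $s_0=\tau^{-d}(1+\beta_0\tau^d)=\tilde\tau^{-d}$, $s_1=\tau^{-d}(z+\beta_1\tau^d)=s_0\tilde z$ and $s_2=\tau^{-d}(y+\beta_2\tau^d)=s_0\tilde y$, which proves \eqref{eq:translate}. These points lie in $F+\beta=F$, and $\tilde\tau\ne0$ exactly when $\tau\neq0$, so $\tilde y$ is a branch; also $\tilde y(0,z)=y(0,z)$. Squaring \eqref{eq:translate} gives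
\[
\tilde\kappa^2=(\tilde\tau/\tau)^{2d}\bigl(\kappa^2+2\tau^d\beta\cdot\kappa+\tau^{2d}|\beta|^2\bigr)=O(\tau^{d+1})=O(\tilde\tau^{d+1}),
\]
because $\tilde\tau/\tau\to1$.
\end{proof}

\subsection*{Uniqueness of branches of type zero}

On a branch of type $0$ only the mode $b=0$ is resonant at most points, and there $F$ is given by the scalar equation $N_0+g=0$ of Corollary~\ref{cor:one}. Since $g$ is bounded while $N_0$ has derivative of order $S$ in the direction $e_2$, a line in this direction meets $F$ only once in a disk of radius $O(1/S)$. Two branches of type $0$ have bounded $N_0$ at such points, so they lie within $O(1/S)$ of each other and must coincide there.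

\begin{proposition}\label{prop:unique}
\begin{itemize}
\item[(a)] For a branch of type $0$, all $z_1$ outside a countable set and all sufficiently small $r$, we have $\int_{\Omega_r}\min(1,h_0(k_S))\to0$. In particular there are points $k_S(\sigma_S,z_S)$ of the branch at which $h_0\to0$ as $S\to\infty$.
\item[(b)] Let $y^{(1)},y^{(2)}$ be branches of type $0$, for the same basis, $d$ and $z_0$, with the same $\kappa_0$. If $\kappa_0(z_0)\cdot e_2\ne0$, then $y^{(1)}=y^{(2)}$ near $(0,z_0)$.
\end{itemize}
\end{proposition}

\begin{proof}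
(a) Type $0$ means $c_d\equiv0$, and $b\cdot\kappa_0\not\equiv0$ for $b\ne0$ by \eqref{eq:factN}. Apply Lemma~\ref{lem:step2} with $\Lambda=\{0\}$. A function takes somewhere a value not larger than its average.

(b) Choose $r_0,C_0,M$ valid for both branches, and $z_1$ as in (a) for both, with $\delta=|\kappa_0(z_1)\cdot e_2|>0$. Choose $r$ as in (a) and so small that $|\sigma\kappa_0(z)\cdot e_2-\kappa_0(z_1)\cdot e_2|\le\delta/4$ on $\Omega_r$. By \eqref{eq:kS}, for large $S$ both $k_S^{(i)}\cdot e_2$ lie within $\delta S/2$ of $S\kappa_0(z_1)\cdot e_2$, so that on $\Omega_r$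
\begin{equation}\label{eq:delta}
|2k_S^{(1)}\cdot e_2|\ge\delta S,\qquad|(k_S^{(1)}+k_S^{(2)})\cdot e_2|\ge\delta S .
\end{equation}
Put $R=(4Q+1)/\delta$, $C_2=4R(C_0+M)|e_2|+4R^2|e_2|^2$, and fix $\varepsilon\in(0,1)$ with $\varepsilon\le(2C_2)^{-2}$ and $\varepsilon\le(64Q^2)^{-1}$. By (a) and Chebyshev's inequality, the measure of $\{h_0(k_S^{(i)})>\varepsilon\}\subset\Omega_r$ tends to $0$ for $i=1,2$. So for large $S$ the set $\mathcal G_S$ of $(\sigma,z)\in\Omega_r$ with $h_0(k_S^{(1)})\le\varepsilon$ and $h_0(k_S^{(2)})\le\varepsilon$ has positive measure. Fix $(\sigma,z)\in\mathcal G_S$ and write $k^{(i)}=k_S^{(i)}(\sigma,z)$. The two points have the same coordinates $s_0,s_1$, so $k^{(2)}=k(\zeta_2)$ for some $\zeta_2\in\mathbb C$, where $k(\zeta)=k^{(1)}+\zeta e_2$.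

\emph{$h_0$ stays small for $|\zeta|<2R/S$.} We have
\begin{equation}\label{eq:shift}
N_b(k(\zeta))-N_b(k^{(1)})=2\zeta\,(k^{(1)}+b)\cdot e_2+\zeta^2e_2^2 .
\end{equation}
Let $b\ne0$. If $|b|\le MS$, the right side has modulus at most $C_2$, while $h_0(k^{(1)})\le\varepsilon$ gives $|N_b(k^{(1)})|\ge\varepsilon^{-1/2}\ge2C_2$. If $|b|\ge MS$, it has modulus at most $C(1+|b|/S)\le|b|^2/4$ for large $S$, while $|N_b(k^{(1)})|\ge|b|^2/2$. In both cases $|N_b(k(\zeta))|\ge\frac12|N_b(k^{(1)})|$, so $Q^2h_0(k(\zeta))\le4Q^2\varepsilon\le\frac1{16}$. By Corollary~\ref{cor:one}, on the disk $|\zeta|<2R/S$ we have $k(\zeta)\in F$ exactly when $\Phi(\zeta)=N_0(k(\zeta))+g(k(\zeta))$ vanishes; here $\Phi$ is holomorphic and $|g|\le2Q$. The corollary applies at the points $k^{(i)}\in F$ themselves and gives $|N_0(k^{(i)})|\le2Q$.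

\emph{Rouch\'e's theorem.} On the circle $|\zeta|=R/S$, by \eqref{eq:shift} with $b=0$ and by \eqref{eq:delta}, for large $S$
\[
|\Phi(\zeta)-2\zeta\,k^{(1)}\cdot e_2|\le2Q+\frac{R^2|e_2|^2}{S^2}+2Q<4Q+1=\delta R\le|2\zeta\,k^{(1)}\cdot e_2| .
\]
So $\Phi$ has exactly one zero in $|\zeta|<R/S$, and this zero is $\zeta=0$ because $k^{(1)}\in F$. On the other hand $\zeta_2\,(k^{(1)}+k^{(2)})\cdot e_2=N_0(k^{(2)})-N_0(k^{(1)})$ has modulus at most $4Q$, so $|\zeta_2|\le4Q/(\delta S)<R/S$ by \eqref{eq:delta}. Since $k^{(2)}\in F$, we conclude $\zeta_2=0$.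

How large $S$ must be did not depend on the point $(\sigma,z)$. So for one fixed large $S$ the holomorphic function $y^{(1)}(\tau_S(\sigma),z)-y^{(2)}(\tau_S(\sigma),z)$ vanishes on the set $\mathcal G_S$ of positive measure, hence on $\Omega_r$. The map $(\sigma,z)\mapsto(\tau_S(\sigma),z)$ is open, so $y^{(1)}-y^{(2)}$ vanishes on an open subset of the bidisk $\{|\tau|<r_0\}\times\{|z-z_0|<3r_0\}$, and therefore on all of it.
\end{proof}

\section{An algebraic surface in $F$ is a free quadric}\label{sec:quadric}

We prove Theorem~\ref{thm:complex}(a). The following form of elimination will be used several times, also in Section~\ref{sec:real}.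

\begin{lemma}\label{lem:elim}
Let $\mathbb K=\mathbb R$ or $\mathbb C$ and $A,B\in\mathbb K[s_0,s_1,s_2]$, with $A$ irreducible and $A\nmid B$. Then the ideal $(A,B)$ contains a nonzero polynomial $\mathcal E\in\mathbb K[s_0,s_1]$. In particular the projection of $\{A=B=0\}\subset\mathbb K^3$ to the $(s_0,s_1)$-plane has empty interior.
\end{lemma}

\begin{proof}
If $A$ does not involve $s_2$, take $\mathcal E=A$. Otherwise, by Gauss's lemma, $A$ is irreducible in $\mathbb K(s_0,s_1)[s_2]$ and does not divide $B$ there. So $UA+VB=1$ in this principal ideal domain, and clearing denominators gives $\mathcal E$. The projection lies in $\{\mathcal E=0\}$.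
\end{proof}

Let $Z=\{P=0\}\subset F$ with $P\in\mathbb C[k]$ irreducible of degree $m\ge1$, and let $P=P_0+\dots+P_m$ be its decomposition into homogeneous parts.

\subsection*{Step 1: the branches of $Z$}
Choose a basis $e_0,e_1,e_2$ of $\mathbb C^3$ with $P_m(e_2)\ne0$ and $e_2^2\ne0$. As a polynomial in $s_2$, $P$ has degree $m$ and constant leading coefficient $P_m(e_2)$. The same holds in the variable $y$ for the polynomial
\[
W(t,z,y)=t^mP\bigl(t^{-1}(e_0+ze_1+ye_2)\bigr)=\sum_{j=0}^mt^{m-j}P_j(e_0+ze_1+ye_2).
\]
The polynomial $\partial P/\partial s_2$ is nonzero and of lower degree than $P$, so Lemma~\ref{lem:elim} gives $\mathcal E\ne0$ in $\mathbb C[s_0,s_1]$ such that the roots of $s_2\mapsto P$ are simple when $\mathcal E(s_0,s_1)\ne0$. Let $\mathcal E$ have degree $n$ and top form $\mathcal E_n$. Then $\mathcal E^*(t,z)=t^n\mathcal E(1/t,z/t)$ is a polynomial with $\mathcal E^*(0,z)=\mathcal E_n(1,z)\not\equiv0$. For $t\ne0$ the roots of $y\mapsto W(t,z,y)$ are $t$ times the roots of $s_2\mapsto P$ at $(s_0,s_1)=(1/t,z/t)$, so they are simple when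 $\mathcal E^*(t,z)\ne0$.

We also need the isotropic directions over $z$. With $u=s_0e_0+s_1e_1$ and $k=u+s_2e_2$,
\begin{equation}\label{eq:disc}
e_2^2\,k^2=(k\cdot e_2)^2-\mathcal Q(s_0,s_1),\qquad\mathcal Q=(u\cdot e_2)^2-e_2^2\,u^2 .
\end{equation}
The quadratic form $\mathcal Q$ is not zero, since otherwise $k^2$ would have rank $1$; so $\mathcal Q(1,z)\not\equiv0$. Choose $z_0$ with $\mathcal E_n(1,z_0)\ne0$ and $\mathcal Q(1,z_0)\ne0$. By \eqref{eq:disc}, the vector $\kappa_0=e_0+ze_1+ye_2$ is isotropic exactly when $\kappa_0\cdot e_2=(e_0+ze_1)\cdot e_2+ye_2^2$ equals $\pm\mathcal Q(1,z)^{1/2}$. Hence for $z$ near $z_0$ there are exactly two such values $y=\eta_\pm(z)$; they are distinct and holomorphic in $z$, and $\kappa_0\cdot e_2\ne0$ for both.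

For small $\epsilon>0$ the polynomial $W(t,z,\cdot)$ has $m$ simple roots when $0<|t|<\epsilon$, $|z-z_0|<\epsilon$. Put $t=e^\vartheta$. On the simply connected domain $\{\operatorname{Re}\vartheta<\log\epsilon\}\times\{|z-z_0|<\epsilon\}$ the roots are $m$ holomorphic functions, by the implicit function theorem and the monodromy theorem. The shift $\vartheta\mapsto\vartheta+2\pi i$ permutes them, so with $d=m!$ each has period $2\pi id$ and is a holomorphic function $y_j(\tau,z)$ of $\tau=e^{\vartheta/d}\ne0$. The $y_j$ are bounded, being roots of polynomials with constant leading coefficient and bounded lower coefficients, so they extend holomorphically to $\tau=0$ by Riemann's extension theorem. By continuity,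
\begin{equation}\label{eq:factor}
W(\tau^d,z,y)=P_m(e_2)\prod_{j=1}^m\bigl(y-y_j(\tau,z)\bigr)\quad\text{also at }\tau=0,
\end{equation}
and the $y_j$ are pairwise distinct for $\tau\ne0$. Since $\tau^{-d}(e_0+ze_1+y_je_2)\in Z\subset F$, each $y_j$ is a branch.

\subsection*{Step 2: the top form is a power of $k^2$}
By \eqref{eq:factor} at $\tau=0$ and Proposition~\ref{prop:isotropic}, every zero of $P_m$ of the form $e_0+ze_1+ye_2$ with $z$ near $z_0$ is isotropic. Let $p$ be an irreducible factor of $P_m$. It is homogeneous of positive degree and $p(e_2)\ne0$, so for each $z$ the polynomial $y\mapsto p(e_0+ze_1+ye_2)$ has a root. By homogeneity the projection of $\{p=k^2=0\}$ to the $(s_0,s_1)$-plane contains the open set where $s_0\ne0$ and $s_1/s_0$ is near $z_0$. By Lemma~\ref{lem:elim}, $p$ divides $k^2$, and $k^2$ is irreducible, so $p$ is proportional to $k^2$. After scaling $P$,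
\[
P_m=(k^2)^l,\qquad m=2l,\qquad W(0,z,y)=(e_2^2)^l\,(y-\eta_+(z))^l(y-\eta_-(z))^l .
\]
Each $y_j(0,\cdot)$ is continuous with values in $\{\eta_+(z),\eta_-(z)\}$ and $\eta_+(z)\ne\eta_-(z)$, so it equals $\eta_+$ or $\eta_-$ identically. By \eqref{eq:factor}, exactly $l$ of the branches have $y_j(0,\cdot)=\eta_+$.

\subsection*{Step 3: $l=1$}
Suppose $l\ge2$, and let $y_i,y_j$, $i\ne j$, be branches over $\eta_+$, of types $\beta^{(i)},\beta^{(j)}$. The translated branches $\tilde y_i,\tilde y_j$ of Lemma~\ref{lem:translate} have type $0$ and the same $\kappa_0$, with $\kappa_0(z_0)\cdot e_2\ne0$. By Proposition~\ref{prop:unique}(b), $\tilde y_i=\tilde y_j$.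

If $\beta^{(i)}=\beta^{(j)}=\beta$, then $y_i=(1+\beta_0\tau^d)\,\tilde y_i\circ\Theta_\beta-\beta_2\tau^d=y_j$, although $y_i\ne y_j$ for $\tau\ne0$.

If $\xi=\beta^{(i)}-\beta^{(j)}\ne0$, then by \eqref{eq:translate} the irreducible polynomials $P(k-\beta^{(i)})$ and $P(k-\beta^{(j)})$ both vanish at the points $\tilde\tau^{-d}(e_0+\tilde ze_1+\tilde y_ie_2)$, whose projection $\{(\tilde\tau^{-d},\tilde\tau^{-d}\tilde z)\}$ to the $(s_0,s_1)$-plane has interior. By Lemma~\ref{lem:elim} the two polynomials are proportional, and they have the same top form $P_m$, so they are equal: $P(k+\xi)=P(k)$. Then the polynomial $s\mapsto P(s\xi)-P(0)$ vanishes at all integers, hence identically, and its coefficient of $s^m$ is $P_m(\xi)=0$. But $\xi$ is real and nonzero, so $P_m(\xi)=|\xi|^{2l}\ne0$.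

Both cases are impossible, so $l=1$. Apart from the existence of branches, the second case is where algebraicity is used. A surface in $F$ that is not algebraic can be invariant under a lattice translation; in Example~\ref{ex:cos} the set $\{\epsilon(k_1)+k_2^2+k_3^2=\lambda\}$ is invariant under $k_1\mapsto k_1+1$.

\subsection*{Step 4: center and radius}
Now $P=k^2+2w\cdot k+P_0$ with $w\in\mathbb C^3$. Let $\beta$ be the type of the branch over $\eta_+$. Multiplying $P(\tau^{-d}\kappa)=0$ by $\tau^{2d}$ gives $\kappa^2+2\tau^dw\cdot\kappa+P_0\tau^{2d}=0$. We subtract $\kappa^2+2\tau^d\beta\cdot\kappa=O(\tau^{d+1})$, divide by $\tau^d$ and set $\tau=0$; the result is $(w-\beta)\cdot\kappa_0\equiv0$. Differentiation gives $(w-\beta)\cdot\kappa_0'\equiv0$, so $w-\beta\in\mathbb C\kappa_0(z)$ for all $z$ near $z_0$ by \eqref{eq:annih}. The vectors $\kappa_0(z),\kappa_0(z')$ are independent for $z\ne z'$, since their $(s_0,s_1)$-coordinates are $(1,z)$ and $(1,z')$. Hence $w=\beta$ and $Z=\{(k+\beta)^2=\rho\}$ with $\rho=|\beta|^2-P_0$.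

The points of the translated branch lie on $Z+\beta=\{k^2=\rho\}\subset F$, where $N_0=\rho-\lambda$. By Proposition~\ref{prop:unique}(a) some of them have $h_0\to0$, and at these Corollary~\ref{cor:one} gives $\rho-\lambda=-g\to-\hat q(0)$. So $\rho=\lambda-\hat q(0)$, and Theorem~\ref{thm:complex}(a) is proved. \qed

\section{From a free quadric to a one-dimensional operator}\label{sec:hill}

We prove Theorem~\ref{thm:complex}(b). By part (a) and periodicity, $\{k^2=\rho\}\subset F$ with $\rho=\lambda-\hat q(0)$. So far only the mode $b=0$ has survived the limit $S\to\infty$, and we have learned only about $\hat q(0)$. To see the other Fourier coefficients we keep a whole line of modes. Fix a primitive vector $b_0\in\Gamma^\#\setminus\{0\}$, that is, one with $\Gamma^\#\cap\mathbb Rb_0=\mathbb Zb_0$, and put $\Lambda=\mathbb Zb_0$. Let $u_1,u_2$ be an orthonormal basis of $b_0^\perp\subset\mathbb R^3$ and $\omega=u_1+iu_2$, so that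
\[
\omega^2=\bar\omega^2=0,\qquad\omega\cdot\bar\omega=2,\qquad\omega\cdot b_0=\bar\omega\cdot b_0=0 .
\]
The axis of the isotropic vector $\omega$, in the sense of Section~\ref{sec:average}, is $\mathbb Rb_0$. Fix $p\in\mathbb C$, put $c_p=\rho-p^2|b_0|^2$, and let
\[
k_S(\sigma)=pb_0+S\sigma\,\omega+\frac{c_p}{4S\sigma}\,\bar\omega,\qquad\sigma\in\Omega=\{|\sigma-1|<\tfrac12\}.
\]
Then $k_S^2=p^2|b_0|^2+2\cdot\frac{c_p}4\,\omega\cdot\bar\omega=\rho$, so $k_S(\sigma)\in F$, and $|k_S|\le C_0S$; constants may now depend on $b_0$ and $p$. Since $b_0\cdot k_S=p|b_0|^2$, for $n\in\mathbb Z$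
\begin{equation}\label{eq:Nn}
N_{nb_0}(k_S)=\rho-\lambda+2np|b_0|^2+n^2|b_0|^2=|b_0|^2(n+p)^2-p^2|b_0|^2-\hat q(0),
\end{equation}
which does not depend on $S$ or $\sigma$.

\begin{lemma}\label{lem:hLambda}
There are $\sigma_S\in\Omega$ with $h_\Lambda(k_S(\sigma_S))\to0$ as $S\to\infty$.
\end{lemma}

\begin{proof}
For $b\notin\Lambda$ let $b_\perp\ne0$ be the orthogonal projection of $b$ to $b_0^\perp$; then $|\omega\cdot b|=|\bar\omega\cdot b|=|b_\perp|$. Since $k_S^2$ is constant,
\[
\partial_\sigma N_b(k_S)=2b\cdot\partial_\sigma k_S=a-\frac{c_p}{2S\sigma^2}\,\bar\omega\cdot b,\qquad a=2S\,\omega\cdot b,\quad|a|=2S|b_\perp| .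
\]
As $|\sigma|>\frac12$, the last term has modulus at most $2|c_p||b_\perp|/S$, which is at most $|a|/2$ when $S^2\ge2|c_p|$. So $N_b\circ k_S$ is $2S|b_\perp|$-nondegenerate on $\Omega$. Extend $b_0$ to a basis of $\Gamma^\#$; the projections of the other two basis vectors generate a lattice $\mathcal L$ of rank $2$ in $b_0^\perp$ that contains all $b_\perp$. Vectors with the same projection differ by multiples of $b_0$, so at most $CS$ of them satisfy $|b|\le MS$. In a lattice of rank $2$, summation over dyadic annuli gives $\sum_{0<|\ell|\le MS}|\ell|^{-2}\le C\log S$. By Proposition~\ref{prop:average},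
\[
\int_\Omega\min\bigl(1,h_\Lambda(k_S)\bigr)\le C\log S\cdot\frac{CS}{S^2}\sum_{\ell\in\mathcal L,\ 0<|\ell|\le MS}|\ell|^{-2}+\frac CS\le C\,\frac{(\log S)^2}S\to0 .\qedhere
\]
\end{proof}

Let $V(\theta)=\sum_n\hat q(nb_0)e^{in\theta}\in L^2(\mathbb R/2\pi\mathbb Z)$. It has mean $\hat q(0)$, and it is real when $q$ is real, because then $\hat q(-b)=\overline{\hat q(b)}$.

\begin{lemma}\label{lem:bloch}
For every $p\in\mathbb C$ there is $\psi\in H^2_{\mathrm{loc}}(\mathbb R)$, $\psi\ne0$, with
\[
-|b_0|^2\psi''+V\psi=\bigl(p^2|b_0|^2+\hat q(0)\bigr)\psi,\qquad\psi(\theta+2\pi)=e^{2\pi ip}\psi(\theta).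
\]
\end{lemma}

\begin{proof}
For large $S$, Lemma~\ref{lem:schur} applies at $k_S(\sigma_S)\in F$ and gives $v_S\in\Pi H^2$, $v_S\ne0$, with $(A_p+G_S)v_S=0$. Here $G_S=G(k_S(\sigma_S))$, and $A_p=\mathcal N\Pi+\Pi q\Pi$ depends only on $p$ by \eqref{eq:Nn}. To pass to the limit we make the operators bounded. Let $J$ be the diagonal operator on $\Pi L^2$ that multiplies the mode $nb_0$ by $(1+n^2)^{-1}$; it maps $\Pi L^2$ bijectively onto $\Pi H^2$. As in \eqref{eq:HS}, $qJ$ is Hilbert--Schmidt with norm at most $C_3=Q\bigl(\sum_n(1+n^2)^{-2}\bigr)^{1/2}$. The diagonal entries of $\mathcal NJ$ tend to $|b_0|^2$ as $|n|\to\infty$ by \eqref{eq:Nn}. Hence $A_pJ-|b_0|^2$ is compact, and by the Fredholm alternative $A_pJ$ has a bounded inverse if it is injective. By Lemma~\ref{lem:schur}(b) and Lemma~\ref{lem:hLambda},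
\[
\|G_SJ\|\le\tfrac43QC_3\,h_\Lambda(k_S(\sigma_S))^{1/2}\to0 .
\]
If $A_pJ$ were injective, then $A_pJ+G_SJ$ would be invertible for large $S$, but it annihilates $J^{-1}v_S\ne0$. So $A_pv=0$ for some $v=\sum_nv_ne^{inb_0\cdot x}\in\Pi H^2$, $v\ne0$. By \eqref{eq:Nn} this means
\[
|b_0|^2(n+p)^2v_n+\sum_{n'}\hat q\bigl((n-n')b_0\bigr)v_{n'}=\bigl(p^2|b_0|^2+\hat q(0)\bigr)v_n\qquad(n\in\mathbb Z),
\]
which is the stated equation for $\psi(\theta)=e^{ip\theta}\sum_nv_ne^{in\theta}$.
\end{proof}

So the one-dimensional operator has the same relation between energy and quasiperiodicity as the operator with constant potential $\hat q(0)$. Up to here $q$ could be complex. Reality is used only in the next argument, and Example~\ref{ex:complex} shows that it cannot be avoided.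

\begin{proof}[Proof of Theorem~\ref{thm:complex}(b)]
Let $q$, and hence $V$, be real. By the Kato--Rellich theorem, as in Section~\ref{sec:schur}, $\mathfrak h=-|b_0|^2\,d^2/d\theta^2+V$ is self-adjoint on $H^2(\mathbb R/2\pi\mathbb Z)$, and it has compact resolvent, so its spectrum consists of eigenvalues.

Let $E$ be an eigenvalue of $\mathfrak h$. Since $V$ is locally integrable, the solutions of $-|b_0|^2\psi''+V\psi=E\psi$ on $\mathbb R$ with absolutely continuous $\psi'$, a class that contains the solutions in $H^2_{\mathrm{loc}}$, form a two-dimensional space, and the Wronskian of two solutions is constant. The monodromy map $(\mathcal M\psi)(\theta)=\psi(\theta+2\pi)$ acts on this space and preserves the Wronskian, so $\det\mathcal M=1$. The periodic eigenfunction gives the eigenvalue $1$ of $\mathcal M$, so both eigenvalues of $\mathcal M$ equal $1$. Choose $p\in\mathbb C$ with $E=p^2|b_0|^2+\hat q(0)$. By Lemma~\ref{lem:bloch}, $e^{2\pi ip}$ is an eigenvalue of $\mathcal M$. Therefore $e^{2\pi ip}=1$, $p\in\mathbb Z$, and $E\ge\hat q(0)$.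

Thus $B=\mathfrak h-\hat q(0)\ge0$. The constant function $1$ is in the domain of $B$, with $B1=V-\hat q(0)$ and $\langle1,B1\rangle=0$, since $V$ has mean $\hat q(0)$. The Cauchy--Schwarz inequality for the nonnegative form of $B$ gives $|\langle\phi,B1\rangle|^2\le\langle\phi,B\phi\rangle\langle1,B1\rangle=0$ for all $\phi$ in the domain, so $V=\hat q(0)$ almost everywhere. Hence $\hat q(nb_0)=0$ for all $n\ne0$. Every nonzero element of $\Gamma^\#$ is an integer multiple of a primitive one, so $q=\hat q(0)$ is constant.
\end{proof}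

\section{From real to complex surfaces}\label{sec:real}

A subset of $\mathbb R^3$ is \emph{semialgebraic} if it is a finite union of sets $\{f=0,\ g_1>0,\dots,g_n>0\}$ with real polynomials $f,g_1,\dots,g_n$. Such a set is a finite union of smooth submanifolds, and its dimension is the largest of their dimensions; in particular, a semialgebraic set of dimension at least $2$ contains a two-dimensional $C^1$ submanifold of $\mathbb R^3$. An algebraic component is a semialgebraic set of dimension $2$, so Theorem~\ref{thm:main} is a special case of Theorem~\ref{thm:local}. We also recall that for an irreducible $P\in\mathbb C[k]$ the regular part $Z_{\mathrm{reg}}=\{P=0,\ \nabla P\ne0\}$ of $Z=\{P=0\}\subset\mathbb C^3$ is a connected complex manifold of dimension $2$ that is dense in $Z$.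

\begin{proof}[Proof of Theorem~\ref{thm:local}]
Let $q$ and $\lambda$ be real, and let $Y\subset F_{\mathrm{phys},\lambda}(q)=F\cap\mathbb R^3$ be semialgebraic of dimension at least $2$. We show that $q$ is constant.

\emph{A surface $\Sigma\subset Y$ in the zero set of an irreducible polynomial.} If one of the nonempty sets $\{f=0,\ g_1>0,\dots,g_n>0\}$ that make up $Y$ has $f\equiv0$, it is open; let $\Sigma$ be a flat disk in it and $P$ the equation of its plane. Otherwise the product of the polynomials $f$ of the nonempty sets is nonzero and vanishes on $Y$. Let $P_1,\dots,P_\nu\in\mathbb R[k]$ be its irreducible factors and let $\Sigma'\subset Y$ be a two-dimensional $C^1$ submanifold. It is the union of the finitely many relatively closed sets $\Sigma'\cap Z_{\mathbb R}(P_i)$, so one of them has nonempty interior $\Sigma$ in $\Sigma'$; let $P=P_i$. In both cases $\Sigma\subset Y\cap Z_{\mathbb R}(P)$ is a two-dimensional $C^1$ submanifold and $P\in\mathbb R[k]$ is irreducible.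

\emph{A regular real point.} After renumbering the coordinates, $\partial_3P\not\equiv0$. This polynomial has lower degree than $P$, so $P\nmid\partial_3P$, and by Lemma~\ref{lem:elim} the projection of $\{P=\partial_3P=0\}\subset\mathbb R^3$ to each of the three coordinate planes has empty interior. A tangent plane of $\Sigma$ projects isomorphically onto one of the coordinate planes, so by the inverse function theorem the projection of $\Sigma$ to that plane has interior. Hence there is $x_0\in\Sigma$ with $\partial_3P(x_0)\ne0$. Near $x_0$ the set $Z_{\mathbb R}(P)$ is a graph over the $(k_1,k_2)$-plane. The tangent plane of $\Sigma$ at $x_0$ is the orthogonal complement of $\nabla P(x_0)$, which projects isomorphically onto the $(k_1,k_2)$-plane. So the projection of $\Sigma$ contains a neighborhood of the projection of $x_0$, and $\Sigma$ contains a neighborhood of $x_0$ in $Z_{\mathbb R}(P)$.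

\emph{$P$ is irreducible over $\mathbb C$.} This can fail for real irreducible polynomials, for instance $k_1^2+k_2^2$, whose real zero set is only a line; the regular real point excludes it. Let $A$ be an irreducible factor of $P$ in $\mathbb C[k]$, and let $\bar A$ be the polynomial with conjugate coefficients, which also divides $P$. If $\bar A=cA$, then $|c|=1$ and $c^{1/2}A$ is a real nonconstant divisor of $P$, so $P$ is proportional to $A$. Otherwise $A$ and $\bar A$ are nonproportional irreducible factors, so the real polynomial $A\bar A$ divides $P$, and $P=cA\bar A$ with a constant $c$. Then $0=P(x_0)=c|A(x_0)|^2$, so $A(x_0)=\bar A(x_0)=0$ and $\nabla P(x_0)=0$, a contradiction.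

\emph{The complexification lies in $F$.} Let $Z=\{P=0\}\subset\mathbb C^3$. Near $x_0$ it is a graph $k_3=\varphi(k_1,k_2)$ with $\varphi$ holomorphic, and $\varphi$ is real at real points by the uniqueness part of the implicit function theorem. Let $U$ be a ball around $x_0$ and $\mathcal D_U$ as in Corollary~\ref{cor:analytic}. For real $(k_1,k_2)$ near the projection of $x_0$ the point $(k_1,k_2,\varphi(k_1,k_2))$ lies in $\Sigma\subset F$, so the holomorphic function $\mathcal D_U(k_1,k_2,\varphi(k_1,k_2))$ vanishes there. All its Taylor coefficients at the projection of $x_0$ vanish, so a neighborhood of $x_0$ in $Z$ lies in $F$. Let $\mathcal O$ be the interior of $F\cap Z_{\mathrm{reg}}$ in $Z_{\mathrm{reg}}$; it contains $x_0$. If $x\in Z_{\mathrm{reg}}$ is in the closure of $\mathcal O$, take a bounded connected open neighborhood $\mathcal V$ of $x$ in $Z_{\mathrm{reg}}$ and a ball $U'\supset\mathcal V$. The function $\mathcal D_{U'}|_{\mathcal V}$ vanishes on the nonempty open set $\mathcal V\cap\mathcal O$, hence on $\mathcal V$, so $x\in\mathcal O$.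 Thus $\mathcal O$ is open, closed and nonempty in the connected manifold $Z_{\mathrm{reg}}$, and $Z_{\mathrm{reg}}\subset F$. Since $F$ is closed and $Z_{\mathrm{reg}}$ is dense in $Z$, we get $Z\subset F$.

By Theorem~\ref{thm:complex}(b), $q$ is constant. This proves Theorem~\ref{thm:local}, and with it Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{Baettig}
Daniel B\"attig, \texttt{http://numdam.org/item/CM\_1991\_\_79\_2\_205\_0.pdf}.

\end{thebibliography}
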